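\title{A separable dual space with the compact approximation property and without the compact metric approximation property}

\begin{abstract}
We construct a separable dual Banach space that has the compact approximation property and fails the compact metric approximation property, and a second one in which the identity is not approximable by any uniformly bounded family of compact operators. Both are obtained by dual renormings of one separable dual space $W^*$, which has the compact metric approximation property in its original norm although $W$ fails the compact approximation property. In the positive direction, if $Y^*$ is separable and its identity can be approximated by adjoints of compact operators on $Y$, then it can be approximated by adjoints of compact contractions.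
\end{abstract}

\section{Introduction}

Let $X$ be a real or complex Banach space with closed unit ball $B_X$, let $K(X)$ be the space of compact operators on $X$, and let $\mathcal T_c$ be the topology of uniform convergence on compact sets, that is, the locally convex topology on the bounded operators on $X$ given by the seminorms $T\mapsto\sup_{x\in Q}\|Tx\|$, $Q\subset X$ norm compact. The space $X$ has
\begin{itemize}
\item the \emph{compact approximation property} (CAP) if the identity $I$ is in the $\mathcal T_c$-closure of $K(X)$;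
\item the \emph{$\lambda$-CAP} if $I$ is in the $\mathcal T_c$-closure of $\{T\in K(X):\|T\|\le\lambda\}$;
\item the \emph{compact metric approximation property} (CMAP) if it has the $1$-CAP.
\end{itemize}
With finite-rank operators in place of compact ones, the first and the third notion become the \emph{approximation property} and the \emph{metric approximation property}. We use throughout that
\begin{equation}\label{eq:ptwise}
\begin{gathered}\text{a bounded net of operators that converges pointwise}\\ \text{converges uniformly on compact sets,}\end{gathered}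
\end{equation}
which follows by covering a compact set with finitely many small balls. For instance, in $c_0$ and $\ell_p$, $1\le p<\infty$, the projections onto the first $r$ coordinates are contractions converging pointwise to $I$, so these spaces have the metric approximation property.

The CAP does not depend on the choice of an equivalent norm, and it puts no bound on the approximating operators. The CMAP refers to the given norm and asks for the best possible bound. In some classes of spaces the bound comes for free. Grothendieck proved that a reflexive space or a separable dual space with the approximation property has the metric approximation property. For compact operators it is known that a separable reflexive space with the CAP has the CMAP. The following question is posed in \cite{source}.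

\begin{quote}
Let $X$ be a separable Banach space that is isometrically the dual of some Banach space. If $X$ has the CAP, must $X$ have the CMAP?
\end{quote}

Since Grothendieck's theorem covers both classes of spaces, one would guess that the answer is yes. It is no.

\begin{theorem}\label{thm:main}
There are a Banach space $W$ with $X:=W^*$ separable, a norm-compact absolutely convex set $C\subset B_W$, and $\rho<\infty$ such that the following hold.
\begin{enumerate}
\item[(1)] $X$, with its original norm, has the CMAP.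
\item[(2)] For $t\ge1$ let $|x|_t=\sup_{c\in C}|x(c)|+t^{-1}\|x\|$ on $X$. This is an equivalent norm, dual to an equivalent norm on $W$. The separable dual space $X_t=(X,|\cdot|_t)$ has the $(t+1)$-CAP, hence the CAP, but it fails the $\lambda$-CAP whenever $\lambda\ge1$ and $t>2\rho\lambda$. In particular, for $t\ge1$ with $t>2\rho$, $X_t$ is a separable dual space with the CAP and without the CMAP.
\item[(3)] $X_\infty=\big(\bigoplus_{m\ge1}X_m\big)_{\ell_2}$ is a separable dual space with the CAP that fails the $\lambda$-CAP for every $\lambda<\infty$.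
\item[(4)] $W$ fails the CAP, although $W^*$ has the CMAP.
\end{enumerate}
\end{theorem}

By (2), once $t>2\rho$ the infimum of the $\lambda\ge1$ for which $X_t$ has the $\lambda$-CAP lies in $[t/(2\rho),t+1]$. Thus the CMAP depends on the choice of the dual norm, and under these renormings the constant deteriorates linearly in $t$.

What separates the reflexive case from the dual case is that a compact operator on $Y^*$ need not be the adjoint of an operator on $Y$. For adjoints the expected result holds.

\begin{theorem}\label{thm:adj}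
Let $Y$ be a Banach space with $Y^*$ separable. If the identity of $Y^*$ is in the $\mathcal T_c$-closure of $\{S^*:S\in K(Y)\}$, then it is in the $\mathcal T_c$-closure of $\{S^*:S\in K(Y),\ \|S\|\le1\}$.
\end{theorem}

We prove Theorem~\ref{thm:adj} first, in Section~\ref{sec:adj}, because it shows what a counterexample must look like. Section~\ref{sec:renorm} reduces Theorem~\ref{thm:main} to one inequality for compact operators on $W^*$. Section~\ref{sec:twist} describes the shape of $W$ and the plan for proving that inequality, and Sections~\ref{sec:blocks}--\ref{sec:test} carry it out.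

All dualities are bilinear, $\langle x,w\rangle=x(w)$, and $W$ is regarded as a subspace of $W^{**}$. By Schauder's theorem, an operator is compact if and only if its adjoint is. We write $\mathbb K$ for the scalar field and $\operatorname{av}_{g\in G}$ for the average over a finite set $G$.

\section{Approximation by compact adjoints}\label{sec:adj}

By the Hahn--Banach theorem, $I$ lies in the $\mathcal T_c$-closure of an absolutely convex set $\mathcal A$ of operators if and only if $|\varphi(I)|\le1$ for every $\mathcal T_c$-continuous linear functional $\varphi$ with $|\varphi|\le1$ on $\mathcal A$. Knowing that $\varphi$ is small in the norm of $K(Y)^*$ says nothing directly about $\varphi(I)$. We therefore replace $\varphi$ by a functional that agrees with it on compact adjoints, is still $\mathcal T_c$-continuous, and is given by a series from which a bound at $I$ can be read off. The series comes from the next lemma, a case of a theorem of Feder and Saphar.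

\begin{lemma}\label{lem:FS}
Let $Y^*$ be separable, $\xi\in K(Y)^*$ and $\varepsilon>0$. There are $y_n^*\in Y^*$ and $y_n^{**}\in Y^{**}$ with $\sum_n\|y_n^*\|\,\|y_n^{**}\|\le(1+\varepsilon)\|\xi\|$ and $\xi(S)=\sum_n y_n^{**}(S^*y_n^*)$ for all $S\in K(Y)$.
\end{lemma}

\begin{proof}
Let $\Omega=B_{Y^{**}}\times B_{Y^*}$ with the product of the weak$^*$ topologies, a compact Hausdorff space. For $S\in K(Y)$ put $\tilde S(y^{**},y^*)=y^{**}(S^*y^*)$. The map $S^*$ is weak$^*$-to-norm continuous on $B_{Y^*}$: a weak$^*$-convergent net in $B_{Y^*}$ converges uniformly on the relatively compact set $S(B_Y)$ by the argument for \eqref{eq:ptwise}. Since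
$$|\tilde S(y_1^{**},y_1^*)-\tilde S(y^{**},y^*)|\le\|S^*y_1^*-S^*y^*\|+|(y_1^{**}-y^{**})(S^*y^*)|,$$
the function $\tilde S$ is continuous on $\Omega$, and $\|\tilde S\|_\infty=\|S^*\|=\|S\|$. So $S\mapsto\tilde S$ embeds $K(Y)$ isometrically into $C(\Omega)$, and the Hahn--Banach and Riesz theorems give a regular Borel measure $\nu$ on $\Omega$ with $\|\nu\|=\|\xi\|$ and $\xi(S)=\int_\Omega y^{**}(S^*y^*)\,d\nu$.

To turn the integral into a series we write the variable $y^*$ as a sum of countably valued functions; this is where separability is used. Let $(d_n)$ be norm dense in $B_{Y^*}$. For $l\ge0$ let $q_l(y^*)=d_n$, where $n$ is the first index with $\|y^*-d_n\|\le\varepsilon2^{-l-2}$. Closed norm balls in $Y^*$ are weak$^*$ closed, so the sets on which a given $n$ is selected are weak$^*$-Borel. Put $g_0=q_0$ and $g_l=q_l-q_{l-1}$ for $l\ge1$. Then $\|g_0\|\le1$, $\|g_l\|\le\varepsilon2^{-l-2}+\varepsilon2^{-l-1}\le\varepsilon2^{-l}$ for $l\ge1$, and $\sum_{l\le L}g_l(y^*)=q_L(y^*)\to y^*$ uniformly in norm. For each $l$ there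 is a partition of $\Omega$ into Borel sets $A_{l,n}$, $n\ge1$, such that $g_l(y^*)$ equals a constant $y^*_{l,n}$ on $A_{l,n}$. Define $y^{**}_{l,n}\in Y^{**}$ by $y^{**}_{l,n}(x)=\int_{A_{l,n}}y^{**}(x)\,d\nu$ for $x\in Y^*$, so that $\|y^{**}_{l,n}\|\le|\nu|(A_{l,n})$. Then
$$\sum_{l,n}\|y^*_{l,n}\|\,\|y^{**}_{l,n}\|\le\|\nu\|\Big(1+\sum_{l\ge1}\varepsilon2^{-l}\Big)=(1+\varepsilon)\|\xi\|,$$
and, by uniform convergence in $l$ and dominated convergence in $n$,
$$\xi(S)=\sum_l\int_\Omega y^{**}(S^*g_l(y^*))\,d\nu=\sum_{l,n}y^{**}_{l,n}(S^*y^*_{l,n}).$$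
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:adj}]
Let $\varphi$ be a $\mathcal T_c$-continuous linear functional on the bounded operators on $Y^*$ with $|\varphi(S^*)|\le1$ whenever $S\in K(Y)$, $\|S\|\le1$. We must show $|\varphi(I)|\le1$. Let $\varepsilon>0$ and apply Lemma~\ref{lem:FS} to $\xi(S)=\varphi(S^*)$, which has $\|\xi\|\le1$. Discard the terms with $p_n:=\|y_n^*\|\,\|y_n^{**}\|=0$, let $r_n=\sum_{m\ge n}p_m$, and multiply $y_n^*$ and $y_n^{**}$ by reciprocal positive scalars so that $\|y_n^*\|=\sqrt{r_n}$ and $\|y_n^{**}\|=p_n/\sqrt{r_n}$. Then $Q=\{0\}\cup\{y_n^*:n\ge1\}$ is compact, and $\sum\|y_n^{**}\|<\infty$ because $p_n/\sqrt{r_n}\le2(\sqrt{r_n}-\sqrt{r_{n+1}})$. The functional $\psi(T)=\sum_ny_n^{**}(Ty_n^*)$ satisfies $|\psi(T)|\le\big(\sum\|y_n^{**}\|\big)\sup_{x\in Q}\|Tx\|$, so it is $\mathcal T_c$-continuous, and $|\psi(I)|\le\sum p_n\le1+\varepsilon$. The continuous functional $\varphi-\psi$ vanishes on $\{S^*:S\in K(Y)\}$, hence on its closure, which contains $I$ by hypothesis. So $|\varphi(I)|=|\psi(I)|\le1+\varepsilon$,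 and $\varepsilon>0$ was arbitrary.
\end{proof}

\begin{remark}\label{rem:adj}
Theorem~\ref{thm:adj} imposes two constraints on a separable space $X=Y^*$ with the CAP and without the CMAP.

(a) \emph{Operators that are not adjoints are essential:} the identity of $X$ is not in the closure of the compact adjoints. This applies to $X_t$ for $t>2\rho$ and to $X_\infty$. If $X$ is reflexive, take $Y=X^*$; every $T\in K(X)$ is the adjoint of $T^*\in K(Y)$, and Theorem~\ref{thm:adj} gives the result for separable reflexive spaces quoted in the introduction.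

(b) \emph{$X$ fails the approximation property.} This follows from Grothendieck's theorem, and also from (a): if $T=\sum_{i\le p}y_i^{**}(\cdot)x_i$ has finite rank on $Y^*$ and $Q\subset Y^*$ is compact, then Goldstine's theorem ($B_Y$ is weak$^*$ dense in $B_{Y^{**}}$) and \eqref{eq:ptwise} give $y_i\in Y$ that are uniformly close to $y_i^{**}$ on $Q$, and $x\mapsto\sum_ix(y_i)x_i$ is the adjoint of $y\mapsto\sum_ix_i(y)y_i$. So finite-rank operators are always limits of finite-rank adjoints.
\end{remark}

By (b), the space $X$ in Theorem~\ref{thm:main}, being isomorphic to each $X_t$, has the CMAP without the approximation property. This is why the construction below contains both an obstruction to finite-rank approximation and a device producing compact approximants in spite of it.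

\section{Renorming by a compact set, and a reduction}\label{sec:renorm}

If $T$ is close to $I$ on finitely many vectors of $X=W^*$, then $T^*c$ is close to $c\in W$ only in the weak$^*$ sense. The norm $|\cdot|_t$ is designed so that a bound on $|T|_t$ upgrades this to closeness in norm. The unit ball of $(X_t)^*$ is a thin neighborhood of the compact set $C$, so $T^*$ must map $C$ close to $\lambda C$, and on a compact subset of $W$ the norm is almost determined by finitely many elements of $X$.

\begin{proposition}\label{prop:renorm}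
Let $W$ be a Banach space, $X=W^*$, let $C\subset B_W$ be norm compact and absolutely convex, $t\ge1$, and $|x|_t=\sup_{c\in C}|x(c)|+t^{-1}\|x\|$.
\begin{enumerate}
\item[(a)] $|\cdot|_t$ is an equivalent norm on $X$, dual to an equivalent norm on $W$, and the unit ball of $(X_t)^*$ is $U=C+t^{-1}B_{X^*}$.
\item[(b)] If $X$ has the CMAP, then $X_t$ has the $(t+1)$-CAP.
\item[(c)] If $X_t$ has the $\lambda$-CAP, $\lambda\ge1$, then for every $\varepsilon>0$ there is $T\in K(X)$ with $\sup_{c\in C}\|T^*c-c\|\le2\lambda/t+2\varepsilon$.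
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Since $C\subset B_W$, we have $t^{-1}\|x\|\le|x|_t\le(1+t^{-1})\|x\|$. The set $U_0=C+t^{-1}B_W$ is absolutely convex, closed (a compact set plus a closed set), and lies between $t^{-1}B_W$ and $(1+t^{-1})B_W$. So it is the unit ball of an equivalent norm on $W$. The dual norm is $\sup_{u\in U_0}|x(u)|$, which equals $|x|_t$ because both summands of $U_0$ are invariant under multiplication by unimodular scalars. In the same way $\sup_{u\in U}|u(x)|=|x|_t$. The set $U$ is absolutely convex and weak$^*$ compact as a sum of two weak$^*$-compact sets, so by the bipolar theorem it is the unit ball of $(X_t)^*$.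

(b) If $\|S\|\le1$, then $|Sx|_t\le(1+t^{-1})\|x\|\le(t+1)|x|_t$. The compact operators and the topology $\mathcal T_c$ are the same for both norms.

(c) Let $d_1,\dots,d_p$ be an $\varepsilon/2$-net of the compact set $(\lambda+1)C$ and choose $x_i\in B_X$ with $x_i(d_i)=\|d_i\|$. If $\|d-d_i\|\le\varepsilon/2$, then $\|d\|\le x_i(d_i)+\varepsilon/2\le|x_i(d)|+\varepsilon$. Hence
\begin{equation}\label{eq:norming}
\|d\|\le\max_i|x_i(d)|+\varepsilon\qquad(d\in(\lambda+1)C).
\end{equation}
Choose $T\in K(X)$ with $|T|_t\le\lambda$ and $\|Tx_i-x_i\|\le\varepsilon$ for all $i$. Let $c\in C$. As $c\in U$, we have $T^*c\in\lambda U$, say $T^*c=\lambda(c'+u)$ with $c'\in C$ and $u\in X^*$, $\|u\|\le1/t$. The vector $d=\lambda c'-c$ lies in $(\lambda+1)C$ and equals $(T^*c-c)-\lambda u$, so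
$$|x_i(d)|=|\langle Tx_i-x_i,c\rangle-\lambda u(x_i)|\le\varepsilon+\lambda/t .$$
By \eqref{eq:norming}, $\|d\|\le2\varepsilon+\lambda/t$, and $\|T^*c-c\|\le\|d\|+\lambda\|u\|\le2\lambda/t+2\varepsilon$.
\end{proof}

It remains to find $W$ and $C$ for which the conclusion of (c) is impossible.

\begin{proposition}\label{prop:key}
There are a Banach space $W$, a norm-compact absolutely convex set $C\subset B_W$ and $0<\rho<\infty$ such that $X=W^*$ is separable, has the CMAP, and
\begin{equation}\label{eq:key}
\sup_{c\in C}\|T^*c-c\|\ge1/\rho\qquad\text{for every }T\in K(X).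
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
Part (1) is contained in Proposition~\ref{prop:key}.

(2) By Proposition~\ref{prop:renorm}(a),(b), $X_t$ is a separable dual space with the $(t+1)$-CAP. If it has the $\lambda$-CAP with $\lambda\ge1$, then (c) and \eqref{eq:key} give $1/\rho\le2\lambda/t+2\varepsilon$ for all $\varepsilon>0$, that is, $t\le2\rho\lambda$.

(3) $X_\infty$ is separable, and it is the dual of the $\ell_2$-sum of the renormed copies of $W$. Let $Q\subset X_\infty$ be compact and $\varepsilon>0$. By \eqref{eq:ptwise} there is $m_0$ such that the projection $\Pi$ onto the first $m_0$ summands satisfies $\|\Pi x-x\|\le\varepsilon$ on $Q$. For $m\le m_0$ the set of $m$-th coordinates of elements of $Q$ is compact in $X_m$, so there is $T_m\in K(X_m)$ with $|T_mx_m-x_m|_m\le\varepsilon/\sqrt{m_0}$ for $x\in Q$. The compact operator $Tx=(T_1x_1,\dots,T_{m_0}x_{m_0},0,\dots)$ satisfies $\|Tx-x\|\le2\varepsilon$ on $Q$. So $X_\infty$ has the CAP. Suppose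 it has the $\lambda$-CAP; we may take $\lambda\ge1$. The inclusion $J_m:X_m\to X_\infty$ and the coordinate projection $\Pi_m:X_\infty\to X_m$ have norm one and $\Pi_mJ_m=I$, so the compressions $\Pi_mTJ_m$ show that $X_m$ has the $\lambda$-CAP. For $m>2\rho\lambda$ this contradicts (2).

(4) For $S\in K(W)$ apply \eqref{eq:key} to $T=S^*$. Since $S^{**}c=Sc$ for $c\in W$, we get $\sup_{c\in C}\|Sc-c\|\ge1/\rho$. So $I$ cannot be approximated uniformly on $C$ by compact operators on $W$.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:key}.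

\section{A twisted predual}\label{sec:twist}

We want $X$ to have obvious compact approximants, while the predual $W$ sits in $X^*$ in a position that these approximants, and all others, do not respect. The model is the space $c$ of convergent sequences as a predual of $\ell_1$.

Fix the following data: a Banach space $V$; finite-dimensional subspaces $E_n\subset F_n\subset V$ $(n\ge1)$ with $E_1\subset E_2\subset\cdots$; the closure $H$ of $E=\bigcup_nE_n$; a Banach space $Z$; and an operator $\theta:Z\to H$ with $\|\theta\|\le1$. Put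
$$W=\big\{(x,z):\ x=(x_n)_{n\ge1}\in\ell_\infty(F_n),\ z\in Z,\ \|x_n-\theta z\|\to0\big\},$$
with the norm $\max(\sup_n\|x_n\|,\|z\|)$. This is a closed subspace of $\ell_\infty(F_n)\oplus_\infty Z$: if $(x',z')\in W$, then $\limsup_n\|x_n-\theta z\|\le2\|(x,z)-(x',z')\|$.

\begin{lemma}\label{lem:dual}
The formula $\Xi((f_n),z^*)(x,z)=\sum_nf_n(x_n)+z^*(z)$ defines an isometry of $\ell_1(F_n^*)\oplus_1Z^*$ onto $X=W^*$. Consequently, if $Z^*$ is separable and carries compact contractions $R_r$ with $R_r\to I$ pointwise, then $X$ is separable and has the CMAP.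
\end{lemma}

\begin{proof}
The triangle inequality gives $\|\Xi\|\le1$.

\emph{Onto.} For $z\in Z$ we have $\theta z\in H$ and the $E_n$ increase, so there are $x_n\in E_n$ with $x_n\to\theta z$. Thus $(x,z)\mapsto z$ maps $W$ onto $Z$, with kernel $c_0(F_n)$. Let $\varphi\in W^*$. Its restriction to $c_0(F_n)$ is given by some $(f_n)\in\ell_1(F_n^*)$. The functional $\varphi-\Xi((f_n),0)$ vanishes on the kernel of the surjection $W\to Z$, which is open, so it has the form $(x,z)\mapsto z^*(z)$ with $z^*\in Z^*$.

\emph{Isometry.} Given $((f_n),z^*)$ and $\varepsilon>0$, choose $n_0$ with $\sum_{n>n_0}\|f_n\|<\varepsilon$, vectors $x_n\in B_{F_n}$ with $f_n(x_n)=\|f_n\|$ for $n\le n_0$, and $z$ with $\|z\|<1$ and $\operatorname{Re}z^*(z)\ge\|z^*\|-\varepsilon$. Since $\|\theta z\|<1$, a sequence $x_n\in E_n$ $(n>n_0)$ converging to $\theta z$ has $\|x_n\|\le1$ for large $n$; replace the finitely many other $x_n$ by $0$. Then $(x,z)\in B_W$ and $\operatorname{Re}\Xi((f_n),z^*)(x,z)\ge\sum_n\|f_n\|+\|z^*\|-3\varepsilon$.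

\emph{CMAP.} Let $P_r$ be the projection of $\ell_1(F_n^*)$ onto the first $r$ summands. The operators $P_r\oplus R_r$ are compact contractions converging pointwise to $I$; apply \eqref{eq:ptwise}.
\end{proof}

Note that $X$ does not depend on $\theta$; only the predual does. For $f\in F_n^*$ let $\iota_nf\in X$ be the functional $(x,z)\mapsto f(x_n)$, so $\|\iota_nf\|\le\|f\|$. An operator on $X$ has a matrix with respect to the decomposition in Lemma~\ref{lem:dual}.

\begin{lemma}\label{lem:matrix}
Let $T$ be a bounded operator on $X$. There are operators $a_{nm}:F_m\to F_n$ and $b_n:Z\to F_n$ $(n,m\ge1)$ with $\|b_n\|\le\|T\|$ such that $\sum_m\|f\circ a_{nm}\|<\infty$ and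
\begin{equation}\label{eq:matrix}
\langle T\iota_nf,(x,z)\rangle=\sum_mf(a_{nm}x_m)+f(b_nz)\qquad(f\in F_n^*,\ (x,z)\in W).
\end{equation}
If $T$ is compact, then
$$\varepsilon_N:=\sup_{n\ge1}\ \sup_{f\in B_{F_n^*}}\ \sum_{m\ge N}\|f\circ a_{nm}\|\to0\qquad(N\to\infty).$$
\end{lemma}

\begin{proof}
Write $\Xi^{-1}T\iota_nf=((f_m),z^*)$. Each component depends linearly on $f$, and $\|z^*\|\le\|T\|\|f\|$. For $x_m\in F_m$ and $z\in Z$, the maps $f\mapsto f_m(x_m)$ and $f\mapsto z^*(z)$ are elements of $F_n^{**}=F_n$; call them $a_{nm}x_m$ and $b_nz$. Then $f_m=f\circ a_{nm}$, $z^*=f\circ b_n$ and $\|b_nz\|\le\|T\|\|z\|$. If $T$ is compact, the set $\{T\iota_nf:n\ge1,\ f\in B_{F_n^*}\}$ is relatively compact. The contractions $((f_m),z^*)\mapsto(0,\dots,0,f_N,f_{N+1},\dots)$ tend to $0$ pointwise, hence uniformly on that set by \eqref{eq:ptwise}.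
\end{proof}

\begin{example}\label{ex:c}
Let $V=E_n=F_n=Z=\mathbb K$ and $\theta=I$. Then $W$ is the space $c$, with $z=\lim x_n$, and $X=\ell_1\oplus_1\mathbb K$. The approximants $T=P_r\oplus I$ of Lemma~\ref{lem:dual} act on $w=(x,z)\in W$ by $T^*w=(x_1,\dots,x_r,0,0,\dots;z)$. For $w=(1,1,\dots;1)$ this gives $\|T^*w-w\|=1$ for every $r$: the obvious approximants converge to $I$ on $X$, but their adjoints do not approximate $w$ in norm. Here the defect can be repaired. Let $T$ have $a_{nn}=1$, $b_n=0$ for $n\le r$ and $b_n=1$ for $n>r$, all other $a_{nm}=0$, and let $T$ fix the summand $\mathbb K$. Then $T$ is a finite-rank contraction and $T^*w=(x_1,\dots,x_r,z,z,\dots;z)\to w$ in norm for every $w\in W$.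
\end{example}

The repair used uniformly bounded operators $b_n:Z\to F_n$ with $b_nz\approx\theta z$. In general, by \eqref{eq:matrix}, if $T$ is compact and $T^*w\approx w$ for $w=(x,z)\in C$, then for large $n$
\begin{equation}\label{eq:plan}
x_n\approx\sum_{m<n}a_{nm}x_m+b_nz ,
\end{equation}
the terms $m\ge n$ being negligible because $\varepsilon_n\to0$. To prove \eqref{eq:key} we must make \eqref{eq:plan} impossible. We test it against a trace: an average over pairs $(f,w)$, with $f\in B_{F_n^*}$ and $w$ a multiple of an element of $C$, which gives $1$ on the left side. Three things are needed.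
\begin{itemize}
\item The trace of $b_n$ must be small for every uniformly bounded sequence $b_n$. This is an obstruction to finite-rank approximation of $\theta$ (Section~\ref{sec:blocks}).
\item Nevertheless $Z^*$ must have compact approximants (Section~\ref{sec:Z}).
\item The trace of each $a_{nm}$, $m<n$, must vanish exactly, since the number of these terms grows with $n$ and compactness gives no control over them (Section~\ref{sec:test}).
\end{itemize}

\section{Finite-dimensional blocks and traces}\label{sec:blocks}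

The construction in this section is modeled on Davie's. Vectors $e^k_j$ are arranged in levels $k=1,2,\dots$ and live on two consecutive finite groups $G_{k-1}$ and $G_k$. The coefficient of $e^k_j$ can then be computed on either group, so that the normalized traces of an operator on levels $k$ and $k+1$ can both be computed on $G_k$, and their difference is an average of point evaluations of images of small vectors.

For $k\ge0$ let $G_k=\mathbb Z_2^{k+2}$, written multiplicatively, so $|G_k|=2^{k+2}$ and $g^2=1$. It has $2^{k+2}$ characters (homomorphisms $\chi:G_k\to\{\pm1\}$), and they are orthonormal: $\operatorname{av}_g\chi(g)\chi'(g)$ is $1$ if $\chi=\chi'$ and $0$ otherwise. Put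
$$\kappa_k=4\sqrt{k+1}\,2^{-k/2}.$$
This sequence is nonincreasing, since $\kappa_{k+1}^2/\kappa_k^2=(k+2)/(2(k+1))\le1$. We use Hoeffding's inequality: if $S$ is a sum of independent mean-zero real random variables with values in $[-c_i,c_i]$, then $P(|S|\ge u)\le2\exp\big(-u^2/(2\sum c_i^2)\big)$.

\begin{lemma}\label{lem:chars}
One can choose characters $\tau^k_j$ $(k\ge0,\ 1\le j\le2^{k+1})$ and $\sigma^k_j$ $(k\ge1,\ 1\le j\le2^k)$ of $G_k$, all distinct for fixed $k$, and signs $\xi^k_j,\eta^k_j\in\{\pm1\}$ $(k\ge1,\ 1\le j\le2^k)$ such that for all $k\ge1$, $h\in G_k$ and $g\in G_{k-1}$,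
\begin{align}
\Big|2^{-k-1}\sum_j\tau^k_j(h)-2^{-k}\sum_j\sigma^k_j(h)\Big|&\le\kappa_k,\label{eq:k1}\\
\Big|2^{-k}\sum_j\xi^k_j\tau^{k-1}_j(g)\sigma^k_j(h)\Big|&\le\kappa_k,\label{eq:k2}\\
\Big|2^{-k}\sum_j\eta^k_j\tau^{k-1}_j(g)\sigma^k_j(h)\Big|&\le\kappa_k,\label{eq:k3}\\
\Big|2^{-k}\sum_j\xi^k_j\eta^k_j\sigma^k_j(h)\Big|&\le\kappa_k.\label{eq:k4}
\end{align}
\end{lemma}

\begin{proof}
We choose all characters first and then the signs. For $k=0$ take any two distinct characters. Let $k\ge1$ and split the characters of $G_k$ into $2^k$ quadruples. Order each quadruple by a uniform random permutation, independently, as $\chi_1,\chi_2,\chi_3,\chi_4$, and declare $\chi_1,\chi_2$ to be $\tau$'s and $\chi_3$ a $\sigma$. For fixed $h$ the variables $\chi_1(h),\chi_2(h),\chi_3(h)$ have the same mean, so $\sum_j\tau^k_j(h)-2\sum_j\sigma^k_j(h)$ is a sum of $2^k$ independent mean-zero variables with values in $[-4,4]$. Its modulus reaches $2^{k+1}\kappa_k=8\sqrt{k+1}\,2^{k/2}$ with probability at most $2\exp\big(-64(k+1)2^k/(32\cdot2^k)\big)=2e^{-2(k+1)}$.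 Since $2^{k+2}\cdot2e^{-2(k+1)}=4(2/e^2)^{k+1}<1$ for $k\ge1$, some choice satisfies \eqref{eq:k1} for all $h$.

Now let $\xi^k_j,\eta^k_j$ be independent random signs; the products $\xi^k_j\eta^k_j$, $j\le2^k$, are then independent random signs too. Each sum over $j$ in \eqref{eq:k2}--\eqref{eq:k4} has $2^k$ independent mean-zero terms $\pm1$, so its modulus reaches $2^k\kappa_k=4\sqrt{k+1}\,2^{k/2}$ with probability at most $2e^{-8(k+1)}$. There are $2^{2k+3}$ pairs $(g,h)$ and $2^{k+2}$ elements $h$, and $2(2\cdot2^{2k+3}+2^{k+2})e^{-8(k+1)}\le16(4/e^8)^{k+1}<1$.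
\end{proof}

Let $\Gamma$ be the disjoint union of the $G_k$, $k\ge0$, and $V=\ell_\infty(\Gamma)$. For $k\ge1$ and $j\le2^k$ define elements of $V$ supported on $G_{k-1}\cup G_k$:
$$e^k_j=\begin{cases}\tau^{k-1}_j&\text{on }G_{k-1},\\ \xi^k_j\sigma^k_j&\text{on }G_k,\end{cases}\qquad\quad\hat e^k_j=\begin{cases}\tau^{k-1}_j&\text{on }G_{k-1},\\ \eta^k_j\sigma^k_j&\text{on }G_k.\end{cases}$$
For $n\ge1$ put
$$E_n=\operatorname{span}\{e^k_j:k\le n\},\qquad F_n=E_n+\operatorname{span}\{\hat e^{n+1}_j:j\le2^{n+1}\},$$
and $E=\bigcup_nE_n$, $H=\overline E$ as in Section~\ref{sec:twist}. Thus $F_n$ is $E_{n+1}$ with the signs of the top level changed from $\xi$ to $\eta$. The functionals that read coefficients are, for $x\in V$,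
$$\alpha^k_j(x)=\operatorname{av}_{g\in G_{k-1}}\tau^{k-1}_j(g)x(g),$$
$$\beta^k_j(x)=\operatorname{av}_{g\in G_k}\xi^k_j\sigma^k_j(g)x(g),\qquad\hat\beta^k_j(x)=\operatorname{av}_{g\in G_k}\eta^k_j\sigma^k_j(g)x(g).$$

\begin{lemma}\label{lem:coef}
On $F_n$ we have $\alpha^k_j=\beta^k_j$ for $1\le k\le n$, and $\alpha^{n+1}_j=\hat\beta^{n+1}_j$.
\end{lemma}

\begin{proof}
Let $x=\sum_{l\le n}\sum_i\lambda^l_ie^l_i+\sum_i\lambda^{n+1}_i\hat e^{n+1}_i$. Only levels $k$ and $k+1$ are visible on $G_k$, and $\hat e^{n+1}_i=e^{n+1}_i$ on $G_n$. Hence $x=\sum_i\lambda^1_i\tau^0_i$ on $G_0$,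
$$x=\sum_i\lambda^k_i\xi^k_i\sigma^k_i+\sum_i\lambda^{k+1}_i\tau^k_i\ \text{ on }G_k\ (1\le k\le n),\qquad x=\sum_i\lambda^{n+1}_i\eta^{n+1}_i\sigma^{n+1}_i\ \text{ on }G_{n+1}.$$
The characters that appear on each group are distinct, hence orthonormal. Therefore $\alpha^k_j(x)=\lambda^k_j$ for $1\le k\le n+1$, $\beta^k_j(x)=\lambda^k_j$ for $1\le k\le n$, and $\hat\beta^{n+1}_j(x)=\lambda^{n+1}_j$.
\end{proof}

For a linear map $a$ from a subspace of $V$ into $V$ define the normalized traces
$$\operatorname{tr}_k(a)=2^{-k}\sum_j\alpha^k_j(ae^k_j),\qquad\widehat{\operatorname{tr}}_k(a)=2^{-k}\sum_j\alpha^k_j(a\hat e^k_j),$$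
whenever the vectors involved lie in the domain of $a$. To express traces through point evaluations, define for $g\in G_0$ the vector $\Phi^0_g=\frac12\sum_{j\le2}\tau^0_j(g)e^1_j$, and for $k\ge1$, $g\in G_k$,
\begin{align*}
\Phi^k_g&=2^{-k-1}\sum_j\tau^k_j(g)e^{k+1}_j-2^{-k}\sum_j\xi^k_j\sigma^k_j(g)e^k_j\in E_{k+1},\\
\hat\Phi^k_g&=2^{-k-1}\sum_j\tau^k_j(g)\hat e^{k+1}_j-2^{-k}\sum_j\xi^k_j\sigma^k_j(g)e^k_j\in F_k,\\
v^k_g&=2^{-k}\sum_j\xi^k_j\sigma^k_j(g)\hat e^k_j,\qquad y^k_g=2^{-k}\sum_j\eta^k_j\sigma^k_j(g)e^k_j\in E_k.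
\end{align*}
Here $v^k_g\in F_{k-1}$ for $k\ge2$. We call $k$ the \emph{level} of these vectors. In $v^k_g$ and $y^k_g$ the signs in the coefficients are deliberately mismatched with the signs in the vectors.

\begin{lemma}\label{lem:trace}
Let $n\ge1$ and let $a$ be a linear map with values in $F_n$. Each of the following identities holds if the domain of $a$ contains the vectors $e^l_j,\hat e^l_j$ that appear in the definition of the vector on the left.
\begin{enumerate}
\item[(i)] $\operatorname{av}_{g\in G_0}(a\Phi^0_g)(g)=\operatorname{tr}_1(a)$.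
\item[(ii)] $\operatorname{av}_{g\in G_k}(a\Phi^k_g)(g)=\operatorname{tr}_{k+1}(a)-\operatorname{tr}_k(a)$ for $1\le k\le n$.
\item[(iii)] $\operatorname{av}_{g\in G_k}(a\hat\Phi^k_g)(g)=\widehat{\operatorname{tr}}_{k+1}(a)-\operatorname{tr}_k(a)$ for $1\le k\le n$.
\item[(iv)] $\operatorname{av}_{g\in G_k}(av^k_g)(g)=\widehat{\operatorname{tr}}_k(a)$ for $1\le k\le n$.
\item[(v)] $\operatorname{av}_{g\in G_{n+1}}(ay^{n+1}_g)(g)=\operatorname{tr}_{n+1}(a)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Expand by linearity. An average over $G_k$ of $\tau^k_j(g)x(g)$, of $\xi^k_j\sigma^k_j(g)x(g)$, or of $\eta^k_j\sigma^k_j(g)x(g)$ is $\alpha^{k+1}_j(x)$, $\beta^k_j(x)$, or $\hat\beta^k_j(x)$, respectively. This gives (i), and the left sides of (ii)--(v) become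
\begin{gather*}
\operatorname{tr}_{k+1}(a)-2^{-k}\sum_j\beta^k_j(ae^k_j),\qquad\widehat{\operatorname{tr}}_{k+1}(a)-2^{-k}\sum_j\beta^k_j(ae^k_j),\\
2^{-k}\sum_j\beta^k_j(a\hat e^k_j),\qquad2^{-n-1}\sum_j\hat\beta^{n+1}_j(ae^{n+1}_j).
\end{gather*}
As $a$ takes values in $F_n$, Lemma~\ref{lem:coef} replaces $\beta^k_j$ by $\alpha^k_j$ and $\hat\beta^{n+1}_j$ by $\alpha^{n+1}_j$.
\end{proof}

\begin{lemma}\label{lem:small}
The vectors $\Phi^k_g,\hat\Phi^k_g,v^k_g,y^k_g$ of level $k$ have norm at most $\kappa_k$ in $V$. Moreover $\Phi^0_g(g)=1$, and $\Phi^k_g(g)=\hat\Phi^k_g(g)=0$ for $k\ge1$.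
\end{lemma}

\begin{proof}
$\Phi^0_g$ is an average of two vectors of norm one, so $\|\Phi^0_g\|\le1\le\kappa_0$, and $\Phi^0_g(g)=\frac12\sum_j\tau^0_j(g)^2=1$. Let $k\ge1$, $g\in G_k$. We list the nonzero values at a point $h$.

For $h\in G_{k-1}$: $\Phi^k_g(h)=\hat\Phi^k_g(h)=-v^k_g(h)=-2^{-k}\sum_j\xi^k_j\tau^{k-1}_j(h)\sigma^k_j(g)$, bounded by \eqref{eq:k2}; and $y^k_g(h)=2^{-k}\sum_j\eta^k_j\tau^{k-1}_j(h)\sigma^k_j(g)$, bounded by \eqref{eq:k3}.

For $h\in G_k$: $\Phi^k_g(h)=\hat\Phi^k_g(h)=2^{-k-1}\sum_j\tau^k_j(gh)-2^{-k}\sum_j\sigma^k_j(gh)$, bounded by \eqref{eq:k1} and equal to $1-1=0$ for $h=g$; and $v^k_g(h)=y^k_g(h)=2^{-k}\sum_j\xi^k_j\eta^k_j\sigma^k_j(gh)$, bounded by \eqref{eq:k4}.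

For $h\in G_{k+1}$: $\Phi^k_g(h)=2^{-k-1}\sum_j\xi^{k+1}_j\tau^k_j(g)\sigma^{k+1}_j(h)$, and $\hat\Phi^k_g(h)$ is the same with $\eta^{k+1}_j$ in place of $\xi^{k+1}_j$. These are bounded by $\kappa_{k+1}\le\kappa_k$, by \eqref{eq:k2} and \eqref{eq:k3} at level $k+1$.
\end{proof}

The obstruction is now visible. For a bounded operator $b:H\to F_n$, parts (i), (ii) and (v) of Lemma~\ref{lem:trace} telescope to
\begin{equation}\label{eq:obstr}
\Big|\sum_{k=0}^n\operatorname{av}_{g\in G_k}(b\Phi^k_g)(g)\Big|=|\operatorname{tr}_{n+1}(b)|=\big|\operatorname{av}_{g\in G_{n+1}}(by^{n+1}_g)(g)\big|\le\|b\|\kappa_{n+1},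
\end{equation}
whereas the sum on the left equals $1$ when $b$ is replaced by the identity. The mismatch of signs is essential here: with $\eta=\xi$ one has $F_n=E_{n+1}$ and $y^{n+1}_g(g)=1$.

\section{A space with compact approximants that factors the blocks}\label{sec:Z}

The choice $Z=H$, $\theta=I$ would give \eqref{eq:obstr} directly, but it supplies no compact approximants on $Z^*$. The estimate \eqref{eq:obstr} has room to spare: $\kappa_k$ is of order $2^{-k/2}$ up to a factor $\sqrt{k+1}$, so we may lose a factor $2^{0.4k}$ on level $k$. The following construction, modeled on Willis's, spends this room.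

\begin{proposition}\label{prop:Z}
There are a Banach space $Z$, an operator $\theta:Z\to H$ with $\|\theta\|\le1$, a linear map $\gamma:E\to Z$ and a constant $1\le M<\infty$ such that
\begin{enumerate}
\item[(a)] $\theta\gamma u=u$ for all $u\in E$;
\item[(b)] $\|\gamma\Phi^k_g\|\le M\kappa_k2^{0.4k}$ for $k\ge0$ and $\|\gamma y^k_g\|\le M\kappa_k2^{0.4k}$ for $k\ge1$;
\item[(c)] $Z^*$ is separable and there are compact contractions $R_r$ on $Z^*$ with $R_r\to I$ pointwise.
\end{enumerate}
\end{proposition}

Let $\Lambda$ index the vectors $\Phi^k_g$ $(k\ge0)$ and $y^k_g$ $(k\ge1)$. For $i\in\Lambda$ let $k(i)$ be the level and $u_i$ the corresponding vector divided by $\kappa_{k(i)}$, so $\|u_i\|\le1$ by Lemma~\ref{lem:small}. There are at most $2|G_k|=8\cdot2^k$ indices of level $k$. The $u_i$ span $E$, because they lie in $E$ and $\operatorname{av}_{g\in G_k}\sigma^k_j(g)y^k_g=2^{-k}\eta^k_je^k_j$.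

A first attempt is the quotient of a sequence space on $\Lambda$ by the kernel $N_s$ of $\zeta\mapsto\sum_i\zeta_i2^{-k(i)s}u_i$, for a fixed $s>0$. The natural compact approximants of the identity are the multipliers $\zeta_i\mapsto2^{-k(i)\delta}\zeta_i$ with small $\delta>0$. They need not preserve $N_s$, but they map $N_s$ into $N_{s-\delta}$, since $2^{-k\delta}2^{-k(s-\delta)}=2^{-ks}$. So we let $s$ range over an interval, combine the multiplier with a shift in $s$, and average to obtain compactness in the variable $s$.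

\begin{proof}[Proof of Proposition~\ref{prop:Z}]
Let $J=[0.3,0.4]$ with normalized Lebesgue measure $\mu$, let $L=L_{4/3}(J\times\Lambda)$ for the product of $\mu$ and counting measure, and let $M=\big(\sum_i2^{-1.2k(i)}\big)^{1/4}$. Then $M\ge1$ because there are indices of level $0$, and $M^4\le\sum_k8\cdot2^{-0.2k}<\infty$. For $\zeta=(\zeta_i)\in L$ put
$$f_\zeta(s)=\sum_i\zeta_i(s)2^{-k(i)s}u_i\in H .$$
By H\"older's inequality and $4s\ge1.2$,
\begin{equation}\label{eq:holder}
\sum_i|\zeta_i(s)|2^{-k(i)s}\le M\Big(\sum_i|\zeta_i(s)|^{4/3}\Big)^{3/4}.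
\end{equation}
So the series converges absolutely for almost every $s$, the function $f_\zeta$ is strongly measurable as an almost everywhere limit of finite sums, and $\zeta\mapsto f_\zeta$ is an operator $L\to L_{4/3}(J;H)$ of norm at most $M$. Its kernel $N$ is closed. Let $Z=L/N$ with $M$ times the quotient norm, and let $\theta[\zeta]=\int_Jf_\zeta\,d\mu$ (Bochner integral). As $\mu$ is a probability measure, $\|\theta[\zeta]\|\le M\|\zeta\|$ for every representative $\zeta$, so $\|\theta\|\le1$.

\emph{(a), (b).} For a finite sum $u=\sum_i\lambda_iu_i$ let $\gamma u=[\zeta]$ with $\zeta_i(s)=\lambda_i2^{k(i)s}$. Then $f_\zeta(s)=u$ for all $s$. Hence $\zeta\in N$ if $u=0$, so $\gamma$ is well defined and linear on $E$, and $\theta\gamma u=u$. Since $2^{ks}\le2^{0.4k}$ on $J$, we have $\|\gamma u_i\|\le M2^{0.4k(i)}$, which is (b).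

\emph{(c).} Up to the factor $M^{-1}$ in the norm, $Z^*$ is the annihilator $N^\perp\subset L^*=L_4(J\times\Lambda)$, which is separable. Split $J$ into $r$ consecutive intervals $J_1<\dots<J_r$ of equal length, so $\mu(J_m)=1/r$, and define $D_r$ on $L$ by
$$(D_r\zeta)_i(t)=r\int_{J_{m+1}}2^{-k(i)(s-t)}\zeta_i(s)\,d\mu(s)\quad(t\in J_m,\ m<r),\qquad(D_r\zeta)_i=0\ \text{ on }J_r.$$

\emph{$D_r$ is a contraction.} For $t\in J_m$ and $s\in J_{m+1}$ we have $s\ge t$, so $|(D_r\zeta)_i(t)|$ is at most the mean of $|\zeta_i|$ over $J_{m+1}$. By Jensen's inequality, $\int_{J_m}|(D_r\zeta)_i|^{4/3}d\mu\le\int_{J_{m+1}}|\zeta_i|^{4/3}d\mu$. Sum over $m$ and $i$.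

\emph{$D_r$ is compact.} It acts diagonally in $i$. The $i$-th block has rank at most $r-1$, because on $J_m$ the function $(D_r\zeta)_i(t)$ is a multiple of $2^{k(i)t}$. Let $s_m=\min J_{m+1}$ and $\pi_k=\big(\int_{J_{m+1}}2^{-4k(s-s_m)}d\mu(s)\big)^{1/4}$, which does not depend on $m$ and tends to $0$ as $k\to\infty$ by dominated convergence. For $t\in J_m$ we have $t\le s_m$, so H\"older's inequality gives $|(D_r\zeta)_i(t)|\le r\pi_{k(i)}\|\zeta_i\|_{L_{4/3}(J_{m+1})}$, and the $i$-th block has norm at most $r\pi_{k(i)}$. Each level has finitely many indices, so $D_r$ is a norm limit of finite-rank operators.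

\emph{$D_rN\subset N$.} Let $\zeta\in N$. For $t\in J_m$, $m<r$,
$$f_{D_r\zeta}(t)=r\sum_i\Big(\int_{J_{m+1}}2^{-k(i)s}\zeta_i(s)\,d\mu(s)\Big)u_i=r\int_{J_{m+1}}f_\zeta\,d\mu=0,$$
where sum and integral may be interchanged because the right side of \eqref{eq:holder} is integrable. On $J_r$, $f_{D_r\zeta}=0$ by definition. Consequently $D_r^*N^\perp\subset N^\perp$, and $R_r=D_r^*|_{N^\perp}$ is a compact contraction on $Z^*$.

\emph{$D_r^*\to I$ pointwise on $L_4$.} By Fubini's theorem, $(D_r^*\omega)_i(s)=r\int_{J_m}2^{-k(i)(s-t)}\omega_i(t)\,d\mu(t)$ for $s\in J_{m+1}$, and $(D_r^*\omega)_i=0$ on $J_1$. Let $\omega$ have finitely many nonzero coordinates, all continuous. For $s\in J_{m+1}$, $t\in J_m$ we have $0\le s-t\le0.2/r$, so off $J_1$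
$$|(D_r^*\omega)_i(s)-\omega_i(s)|\le\big(1-2^{-0.2k(i)/r}\big)\|\omega_i\|_\infty+\sup_{|s'-t'|\le0.2/r}|\omega_i(s')-\omega_i(t')|,$$
which tends to $0$ by uniform continuity, while on $J_1$ the difference is $-\omega_i$, of $L_4$-norm at most $r^{-1/4}\|\omega_i\|_\infty$. Thus $D_r^*\omega\to\omega$. Such $\omega$ are dense in $L_4$ and $\|D_r^*\|\le1$.
\end{proof}

The numerical constants have simple roles: $4\min J>1$ makes $M$ finite, and $\max J<1/2$ makes the bounds in (b) summable in $k$.

\section{Test vectors and the proof of Proposition~\ref{prop:key}}\label{sec:test}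

Let $W$ be the space of Section~\ref{sec:twist} for the data $V,E_n,F_n,H$ of Section~\ref{sec:blocks} and $Z,\theta$ of Proposition~\ref{prop:Z}. By Lemma~\ref{lem:dual} and Proposition~\ref{prop:Z}(c), $X=W^*$ is separable and has the CMAP. It remains to define $C$ and $\rho$ and to prove \eqref{eq:key}.

We lift each $\Phi^k_g$ to a vector $w^k_g\in W$ with $Z$-component $\gamma\Phi^k_g$. Its coordinates $(w^k_g)_m\in F_m$ must tend to $\theta\gamma\Phi^k_g=\Phi^k_g$, and we take them equal to $\Phi^k_g$ for $m\ge k+1$. The coordinates $m\le k$ are free, subject to two demands: they must be small, so that the $w^k_g$ generate a compact set, and $\sum_k\operatorname{av}_g(a(w^k_g)_m)(g)$ must vanish for every linear $a:F_m\to F_n$, $m<n$. By Lemma~\ref{lem:trace}(i),(ii), the levels $k\le m-1$ contribute $\operatorname{tr}_m(a)$. This could be canceled at level $m$ by the vector $-2^{-m}\sum_j\xi^m_j\sigma^m_j(g)e^m_j\in E_m$, but its value at $g$ is $-1$, so it is not small. This is why $F_m$ is larger than $E_m$: adding the $\tau$-part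 makes the small vector $\hat\Phi^m_g$, at the price of a new term $\widehat{\operatorname{tr}}_{m+1}(a)$, and that term is canceled at level $m+1$ by $-v^{m+1}_g$, which is small by \eqref{eq:k4}. (With $\eta=\xi$ one would again have $v^{m+1}_g(g)=1$.)

So for $k\ge0$ and $g\in G_k$ let $w^k_g$ have $Z$-component $\gamma\Phi^k_g$ and coordinates, for $m\ge1$,
$$(w^k_g)_m=\begin{cases}\Phi^k_g,&m\ge k+1,\\ \hat\Phi^k_g,&m=k,\\ -v^k_g,&m=k-1,\\0,&m<k-1,\end{cases}\qquad
\begin{array}{c|cccc}
&m=1&m=2&m=3&\cdots\\ \hline
k=0&\Phi^0&\Phi^0&\Phi^0&\cdots\\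
k=1&\hat\Phi^1&\Phi^1&\Phi^1&\cdots\\
k=2&-v^2&\hat\Phi^2&\Phi^2&\cdots\\
k=3&0&-v^3&\hat\Phi^3&\cdots
\end{array}$$
In the first column, for example, a map $a:F_1\to F_n$ with $n\ge2$ produces $\operatorname{tr}_1(a)+\big(\widehat{\operatorname{tr}}_2(a)-\operatorname{tr}_1(a)\big)-\widehat{\operatorname{tr}}_2(a)=0$.

We have $(w^k_g)_m\in F_m$, since $\Phi^k_g\in E_{k+1}$, $\hat\Phi^k_g\in F_k$ and $v^k_g\in F_{k-1}$, and $w^k_g\in W$ by Proposition~\ref{prop:Z}(a). Lemma~\ref{lem:small}, Proposition~\ref{prop:Z}(b) and $M\ge1$ give $\|w^k_g\|\le M\kappa_k2^{0.4k}$. Put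
$$\rho_k=M\kappa_k2^{0.45k}=4M\sqrt{k+1}\,2^{-0.05k},\qquad\rho=\sum_{k\ge0}\rho_k<\infty,$$
and let $C$ be the closed absolutely convex hull of $\{\rho_k^{-1}w^k_g:k\ge0,\ g\in G_k\}$. Since $\|\rho_k^{-1}w^k_g\|\le2^{-0.05k}$ and each level is finite, these vectors form a norm-null sequence in $B_W$. The closed absolutely convex hull of a norm-null sequence is norm compact, so $C$ is a compact subset of $B_W$.

For $g\in\Gamma$ and $n\ge1$ let $\delta_{g,n}\in X$ be the functional $(x,z)\mapsto x_n(g)$, that is, $\iota_n$ applied to the evaluation at $g$ on $F_n$; then $\|\delta_{g,n}\|\le1$. For a bounded operator $T$ on $X$ put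
$$\psi_n(T)=\sum_{k=0}^n\operatorname{av}_{g\in G_k}\langle T\delta_{g,n},w^k_g\rangle .$$

\begin{proposition}\label{prop:psi}
$\psi_n(I)=1$ for all $n\ge1$, and $\lim_n\psi_n(T)=0$ for every $T\in K(X)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:small}, $\psi_n(I)=\sum_{k<n}\operatorname{av}_g\Phi^k_g(g)+\operatorname{av}_g\hat\Phi^n_g(g)=1$.

Let $T$ be compact, with $a_{nm}$, $b_n$, $\varepsilon_N$ as in Lemma~\ref{lem:matrix}. By \eqref{eq:matrix}, $\psi_n(T)=\sum_{m<n}\mathrm I_m+\mathrm{II}+\mathrm{III}$, where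
\begin{gather*}
\mathrm I_m=\sum_{k\le n}\operatorname{av}_{g\in G_k}\big(a_{nm}(w^k_g)_m\big)(g),\qquad\mathrm{II}=\sum_{k\le n}\operatorname{av}_{g\in G_k}\sum_{m\ge n}\big(a_{nm}(w^k_g)_m\big)(g),\\
\mathrm{III}=\sum_{k\le n}\operatorname{av}_{g\in G_k}\big(b_n\gamma\Phi^k_g\big)(g).
\end{gather*}

\emph{The terms $\mathrm I_m$.} Let $m<n$ and $a=a_{nm}:F_m\to F_n$. Only the levels $k\le m+1$ contribute, and all of them are present because $m+1\le n$. The domain $F_m$ contains $e^l_j$ for $l\le m$ and $\hat e^{m+1}_j$, so Lemma~\ref{lem:trace} applies, with (i) and (ii) for $k\le m-1$, (iii) for $k=m$, and (iv) for $k=m+1\le n$: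
$$\mathrm I_m=\operatorname{tr}_1(a)+\sum_{k=1}^{m-1}\big(\operatorname{tr}_{k+1}(a)-\operatorname{tr}_k(a)\big)+\big(\widehat{\operatorname{tr}}_{m+1}(a)-\operatorname{tr}_m(a)\big)-\widehat{\operatorname{tr}}_{m+1}(a)=0 .$$

\emph{The term $\mathrm{II}$.} Evaluation at $g$ has norm at most one on $F_n$, so each inner sum over $m\ge n$ is at most $\varepsilon_n\|w^k_g\|\le\varepsilon_n\rho_k$ in modulus, and $|\mathrm{II}|\le\varepsilon_n\rho\to0$.

\emph{The term $\mathrm{III}$.} The linear map $b_n\gamma:E\to F_n$ need not be bounded, but Lemma~\ref{lem:trace} is algebraic. By (i), (ii) for $1\le k\le n$, and (v),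
$$\mathrm{III}=\operatorname{tr}_{n+1}(b_n\gamma)=\operatorname{av}_{g\in G_{n+1}}\big(b_n\gamma y^{n+1}_g\big)(g).$$
Proposition~\ref{prop:Z}(b) and $\|b_n\|\le\|T\|$ give
$$|\mathrm{III}|\le\|T\|M\kappa_{n+1}2^{0.4(n+1)}=4\|T\|M\sqrt{n+2}\,2^{-0.1(n+1)}\to0 .$$
\end{proof}

Compactness of $T$ enters only in $\mathrm{II}$; the other two estimates hold for every bounded operator. For $T=I$ the matrix is $a_{nn}=I$, $a_{nm}=0$ for $m\ne n$, $b_n=0$, and the whole value $\psi_n(I)=1$ sits in $\mathrm{II}$.

\begin{proof}[End of the proof of Proposition~\ref{prop:key}]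
Let $T\in K(X)$ and $\Delta=\sup_{c\in C}\|T^*c-c\|$. Since $\rho_k^{-1}w^k_g\in C$ and $\|\delta_{g,n}\|\le1$,
$$|1-\psi_n(T)|=|\psi_n(I-T)|\le\sum_{k\le n}\max_{g\in G_k}\big|\langle\delta_{g,n},w^k_g-T^*w^k_g\rangle\big|\le\sum_{k\le n}\rho_k\Delta\le\rho\Delta .$$
Letting $n\to\infty$ and using Proposition~\ref{prop:psi}, we get $1\le\rho\Delta$, which is \eqref{eq:key}. This completes the proof of Proposition~\ref{prop:key}, and with it of Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
The choice of the predual matters. The space $X=\ell_1(F_n^*)\oplus_1Z^*$ is also the dual of $W_0=c_0(F_n)\oplus_\infty Z$. On $W_0$ the approximants $P_r\oplus R_r$ are adjoints of compact operators: $P_r$ is the adjoint of a coordinate projection, and $R_r$ is the adjoint of the operator induced by $D_r$ on $Z=L/N$. The hypothesis of Theorem~\ref{thm:adj} does not change when $Y$ is renormed, so $X$ has the CMAP in every norm dual to an equivalent norm on $W_0$. For the predual $W$ that hypothesis fails, by Theorem~\ref{thm:main}(2).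
\end{remark}

\begin{thebibliography}{1}
\bibitem{source} \emph{A characterization of subspaces $X$ of $l_p$ for which $K(X)$ is an $M$-ideal in $L(X)$}, \texttt{https://www.ams.org/\allowbreak proc/\allowbreak 1985-093-03/\allowbreak S0002-9939-1985-0774004-5/\allowbreak S0002-9939-1985-0774004-5.pdf}
\end{thebibliography}
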